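\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{definition}{Definition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\newtheorem*{example}{Example}


\title{Powers of algebraic and rational Laurent series over finite fields without a distribution modulo $1$}

\begin{abstract}
Let $q$ be a prime power. We show that there are $\theta\in\mathbb F_q((X^{-1}))$, algebraic over $\mathbb F_q(X)$, for which the sequence $(\theta^n)_{n\ge0}$ has no distribution modulo $1$; this answers a question recorded as open in \cite{problem}. In the first example the first digit of $\theta^n$ is nonzero exactly when $n$ is prime to the characteristic $p$ and has an even number of digits in base $p$. We then determine all sequences that occur as first digits of the powers of an algebraic $\theta$, and we construct rational functions $\theta\in\mathbb F_p(X)$, of every degree $d\ge1$ in $X$, whose powers have no distribution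 modulo $1$. The rational examples rest on the Cartier operator. For suitable $n$, it deduces the divisibility of the polynomial part of $\theta^n$ by the denominator of $\theta$ from the vanishing of a single coefficient of an explicit power series.
\end{abstract}

\section{The question and the answers}

Let $q$ be a power of a prime $p$, and let $\mathbb F_q((X^{-1}))$ be the field of Laurent expansions at infinity
\[
\eta=\sum_{k\ge -k_0}\varepsilon_k(\eta)X^{-k},\qquad k_0\in\mathbb N,\quad \varepsilon_k(\eta)\in\mathbb F_q .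
\]
It contains $\mathbb F_q(X)$. Write $Y=1/X$, let $\deg$ be the degree in $X$ (so $\deg Y=-1$ and $\deg 0=-\infty$), and split $\eta=\lfloor\eta\rfloor+\{\eta\}$ into its \emph{polynomial part} $\lfloor\eta\rfloor\in\mathbb F_q[X]$ and its \emph{fractional part} $\{\eta\}$, of degree $\le-1$. For $k\ge1$, $\varepsilon_k(\eta)$ is the $k$-th digit of the fractional part. We ask how the fractional parts of the powers of one element $\theta$ are distributed, as one does for powers of a real number modulo $1$.

\begin{definition}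
Let $\theta\in\mathbb F_q((X^{-1}))$. For $L\ge1$ and $b_L\in\mathbb F_q^L$ put
\[
\mathcal N(\theta,b_L)=\{n\ge0:\ (\varepsilon_1(\theta^n),\dots,\varepsilon_L(\theta^n))=b_L\}.
\]
The sequence $(\theta^n)_{n\ge0}$ \emph{has a distribution modulo $1$} if for all $L\ge1$ and all $b_L\in\mathbb F_q^L$ the set $\mathcal N(\theta,b_L)$ has an asymptotic density, that is, if $\lim_{x\to\infty}\frac1x\operatorname{Card}\{n\le x:n\in\mathcal N(\theta,b_L)\}$ exists. It has a \emph{logarithmic distribution modulo $1$} if for all $L\ge1$ and all $b_L\in\mathbb F_q^L$ the limit of $\frac1{\log x}\sum_{n\in\mathcal N(\theta,b_L),\,1\le n\le x}\frac1n$ as $x\to\infty$ exists.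
\end{definition}

If $\theta$ is a polynomial, all digits of all powers vanish. A less trivial case is $\theta=X+X^{-1}$ in characteristic $2$. For $0\le r<2^k$,
\begin{equation}\label{eq:toy}
\theta^{2^k+r}=X^{2^k}\theta^r+X^{-2^k}\theta^r .
\end{equation}
Since $\theta^r$ involves only exponents between $-r$ and $r$, the first summand is a polynomial and the second has degree $\le r-2^k$. Hence the first $L$ digits vanish whenever $r<2^k-L$. For each $k$ this leaves at most $L$ exceptions among the $n\in[2^k,2^{k+1})$. So the block of $L$ zeros has density $1$, and every other block has density $0$.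

More generally, a theorem of Deshouillers says that if $\theta=P(X)/X^\nu$ with $P\in\mathbb F_q[X]$ and $\nu\ge 0$, that is, if the expansion of $\theta$ is finite, then every $\mathcal N(\theta,b_L)$ is $q$-automatic and has a density. For every $\theta$ algebraic over $\mathbb F_q(X)$, a theorem of Allouche and Deshouillers says that all the sets $\mathcal N(\theta,b_L)$ are still $q$-automatic, and by a general result of Cobham this gives a \emph{logarithmic} distribution modulo $1$. Automaticity alone does not give a distribution: the set of integers with an even number of digits in base $p$ is automatic and has no density. The question, recorded as open in \cite{problem}, is whether $(\theta^n)$ has a distribution modulo $1$ for every $\theta$ algebraic over $\mathbb F_q(X)$.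

The answer is no, for every $q$, and already for rational $\theta$. Our counterexamples have coefficients in $\mathbb F_p\subset\mathbb F_q$, and their digits do not depend on $q$. Write $0_L=(0,\dots,0)\in\mathbb F_q^L$.

\begin{theorem}\label{thm:alg}
There is $\theta=X+\cdots\in\mathbb F_p((X^{-1}))$ satisfying the algebraic equation
\begin{equation}\label{eq:alg}
(X-\theta)^p(\theta-1)^p+(X-\theta)(\theta-1)\theta^{p-1}=1
\end{equation}
such that, for $n\ge1$, $\varepsilon_1(\theta^n)\ne0$ if and only if $p\nmid n$ and $p^{2i-1}\le n<p^{2i}$ for some $i\ge1$. The set $\mathcal N(\theta,(0))$ has no density.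
\end{theorem}

\begin{theorem}\label{thm:rat}
Put $W=(X-1)^{p-1}(X+1)$ if $p$ is odd, $W=X^2+X+1$ if $p=2$, and
\[
B=\frac{W-X^p}{W},\qquad \theta=\frac1{B-B^p+B^{p^2}}\in\mathbb F_p(X).
\]
Then $\mathcal N(\theta,0_L)$ with $L=p^3-1$ has no density.
\end{theorem}

\begin{theorem}\label{thm:class}
A sequence $(a_n)_{n\ge1}$ in $\mathbb F_q$ equals $(\varepsilon_1(\theta^n))_{n\ge1}$ for some $\theta$ algebraic over $\mathbb F_q(X)$ if and only if it is $q$-automatic and $a_n=0$ whenever $p\mid n$. One may take $\deg\theta=1$.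
\end{theorem}

\begin{theorem}\label{thm:deg}
Let $\theta\in\mathbb F_q((X^{-1}))$, algebraic or not. If $\theta=0$ or $\deg\theta\le0$, then $(\theta^n)$ has a distribution modulo $1$. For every $d\ge1$ there is a rational $\theta\in\mathbb F_p(X)$ of degree $d$ for which $(\theta^n)$ has none.
\end{theorem}

For $p=2$, Theorem~\ref{thm:rat} concerns (see Section~\ref{sec:coeff})
\[
\theta=\frac{X^8+X^4+1}{X^7+X^6+X^5+X^3+X^2+1}.
\]
We do not characterize the rational $\theta$ that have a distribution modulo $1$. Deshouillers' theorem settles the case in which the denominator is a power of $X$.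

Theorems~\ref{thm:alg} and~\ref{thm:class} follow from one observation (Section~\ref{sec:inverse}): if $\deg\theta=1$, the first digit of $\theta^n$ is, up to the factor $-n$, the $n$-th coefficient of $X$ expanded in powers of $1/\theta$, and the coefficients of that expansion with index $\ge0$ may be prescribed. For rational $\theta$ this freedom is lost, and we use another mechanism (Section~\ref{sec:mech}). A single power $\theta^M$ whose polynomial part is divisible by the denominator of $\theta$ forces long runs of zero blocks, at all scales; identity \eqref{eq:toy} is an instance with $M=1$. If the set of $n$ with a zero block had a density, it would therefore have to be $1$, and it remains to find nonzero blocks for a set of $n$ of positive upper density.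

\section{The first digit of $\theta^n$ and inverse series}\label{sec:inverse}

Let $c\in\mathbb F_q$, $N\ge1$, and suppose that $X=\theta+c\,\theta^{-N}$ with $\deg\theta=1$. Then $\theta=X-cX^{-N}+\cdots$, the omitted terms having degree $\le-2N-1$, so $\theta^N=X^N-Nc\,X^{-1}+\cdots$ and $\varepsilon_1(\theta^N)=-Nc$. A term $c\,\theta^{-N}$ in the expansion of $X$ thus produces the first digit $-Nc$ in $\theta^N$. The next two lemmas show that different terms do not interfere. The tool is the invariance of residues. For a field $k$ and $\varphi\in k((Y))$ let $\operatorname{res}_Y(\varphi\,dY)=[Y^{-1}]\varphi$, the coefficient of $Y^{-1}$.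

\begin{lemma}\label{lem:res}
If $t=c_1Y+c_2Y^2+\cdots$ with $c_i\in k$ and $c_1\ne0$, then $k((Y))=k((t))$ and $\operatorname{res}_Y(\varphi\,dY)=\operatorname{res}_t\bigl(\varphi\frac{dY}{dt}\,dt\bigr)$ for all $\varphi\in k((Y))$.
\end{lemma}

\begin{proof}
As $c_1\ne0$, the series $t$ has a compositional inverse, so $Y\in t\,k[[t]]$ and the fields agree. Write $t'=dt/dY$ and $\varphi\frac{dY}{dt}=\sum_{n\ge n_0}b_nt^n$, so that $\varphi=\sum_n b_nt^nt'$ by the chain rule. We have to show that $[Y^{-1}]\varphi=b_{-1}$. The terms with $n\ge0$ sum to an element of $k[[Y]]$ and contribute nothing, so it suffices that $[Y^{-1}](t^nt')$ is $1$ for $n=-1$ and $0$ for $n\le-2$. If $t=c_1Yu$ with $u\in1+Yk[[Y]]$, then $t'/t=Y^{-1}+u'/u$, which settles $n=-1$. For $n\le-2$, $[Y^{-1}](t^nt')$ is given by an element of $\mathbb Z[c_1^{\pm1},c_2,c_3,\dots]$ that does not depend on $k$. When the $c_i$ are indeterminates over $\mathbb Q$ it vanishes, because there $t^nt'=\bigl(t^{n+1}/(n+1)\bigr)'$ and a derivative has no term in $Y^{-1}$. So it is zero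 identically, and vanishes over every $k$.
\end{proof}

\begin{lemma}\label{lem:digit}
Let $\deg\theta=1$, $t=1/\theta$, and expand $X=\sum_{n\ge-1}x_nt^n\in\mathbb F_q((t))$. Then $\varepsilon_1(\theta^n)=-n\,x_n$ for $n\ge1$.
\end{lemma}

\begin{proof}
Since $\deg\theta=1$, $t$ has order $1$ in $Y$ and Lemma~\ref{lem:res} applies. As $X=Y^{-1}$, we have $Y^{-2}\frac{dY}{dt}=-\frac{dX}{dt}$, and
\[
\varepsilon_1(\theta^n)=[Y^1]\theta^n=\operatorname{res}_Y(\theta^nY^{-2}dY)
=-\operatorname{res}_t\Bigl(t^{-n}\frac{dX}{dt}\,dt\Bigr)=-[t^{n-1}]\frac{dX}{dt}=-n\,x_n .\qedhere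
\]
\end{proof}

\begin{lemma}\label{lem:construct}
Let $h\in\mathbb F_q[[t]]$. There is $\theta=X+\cdots\in\mathbb F_q((X^{-1}))$ with
\begin{equation}\label{eq:Xh}
X=\theta+h(1/\theta),
\end{equation}
and $\varepsilon_1(\theta^n)=-n\,[t^n]h$ for $n\ge1$. The coefficients of $\theta$ lie in any subfield of $\mathbb F_q$ containing those of $h$. If $h$ is algebraic over $\mathbb F_q(t)$, then $\theta$ is algebraic over $\mathbb F_q(X)$.
\end{lemma}

\begin{proof}
The series $g(t)=\bigl(\frac1t+h(t)\bigr)^{-1}=\frac t{1+th(t)}$ lies in $t+t^2\mathbb F_q[[t]]$. Let $f\in Y+Y^2\mathbb F_q[[Y]]$ be its compositional inverse and put $\theta=1/f(Y)$, with $Y=1/X$. All these operations stay within the field generated by the coefficients of $h$. With $t=1/\theta=f(Y)$ we have $g(t)=Y$, which is \eqref{eq:Xh}. The digits are given by Lemma~\ref{lem:digit}. If $h$ is algebraic, \eqref{eq:Xh} shows that $X$ is algebraic over $\mathbb F_q(t)$, so $\mathbb F_q(t,X)$ has transcendence degree at most $1$ over $\mathbb F_q$. As $X$ is transcendental over $\mathbb F_q$,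 $t$ is algebraic over $\mathbb F_q(X)$, and so is $\theta=1/t$.
\end{proof}

\section{An algebraic counterexample, and all first-digit sequences}\label{sec:alg}

We now need an algebraic series $h$ whose coefficients are $1$ on the intervals $[p^{2i-1},p^{2i})$ and $0$ elsewhere. Dividing a series by $1-t$ replaces its coefficients by their partial sums, so it suffices to switch the partial sums on and off at successive powers of $p$.

\begin{example}[$p=2$]
Let $A=t^2+t^4+t^8+\cdots$, so that $A^2+A=t^2$. The partial sums of its coefficients modulo $2$ give $h=\frac A{1-t}=t^2+t^3+t^8+\cdots+t^{15}+t^{32}+\cdots$, and Lemma~\ref{lem:construct} yields $\theta$ with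
\[
X=\theta+\theta^{-2}+\theta^{-3}+\theta^{-8}+\cdots+\theta^{-15}+\theta^{-32}+\cdots .
\]
The first digit of $\theta^n$ is nonzero for $n=3$; for $n=9,11,13,15$; then for the odd $n$ from $33$ to $63$; and so on. The first of these is easy to see directly: $\theta=X+X^{-2}+X^{-3}+\cdots$ with omitted terms of degree $\le-5$, so $\theta^3=X^3+1+X^{-1}+\cdots$ with omitted terms of degree $\le-3$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:alg}]
Let $A(t)=\sum_{j\ge1}(-1)^{j-1}t^{p^j}\in\mathbb F_p[[t]]$. Then $A^p=\sum_{j\ge1}(-1)^{j-1}t^{p^{j+1}}=t^p-A$, so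
\[
A^p+A=t^p .
\]
The coefficient of $t^n$ in $h=A/(1-t)$ is $h_n=\sum_{j\ge1,\,p^j\le n}(-1)^{j-1}$, which is $1$ if $p^{2i-1}\le n<p^{2i}$ for some $i\ge1$, and $0$ otherwise. Let $\theta$ be as in Lemma~\ref{lem:construct}. Then $\theta\in\mathbb F_p((X^{-1}))$ and $\varepsilon_1(\theta^n)=-nh_n$ for $n\ge1$, which is the asserted description of the nonzero first digits.

With $t=1/\theta$, \eqref{eq:Xh} reads $X-\theta=A(t)\,\theta/(\theta-1)$, that is, $A(t)=(X-\theta)(\theta-1)/\theta$. Inserting this in $A^p+A=\theta^{-p}$ and multiplying by $\theta^p$ gives \eqref{eq:alg}. This is a nontrivial equation for $\theta$ over $\mathbb F_p(X)$: its term $(-1)^p\theta^{2p}$ is not canceled, because the second product has degree $p+1<2p$ in $\theta$. So $\theta$ is algebraic.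

Let $M(x)=\operatorname{Card}\{1\le n\le x:\varepsilon_1(\theta^n)\ne0\}$. The interval $[p^{2i-1},p^{2i})$ contains $(1-\frac1p)(p^{2i}-p^{2i-1})=(p-1)^2p^{2i-2}$ integers prime to $p$, and there are no nonzero first digits for $p^{2J}\le n<p^{2J+1}$. Therefore
\[
M(p^{2J}-1)=M(p^{2J+1}-1)=(p-1)^2\sum_{i=1}^{J}p^{2i-2}=\frac{p-1}{p+1}\,(p^{2J}-1).
\]
Thus $M(x)/x$ tends to $\frac{p-1}{p+1}$ along $x=p^{2J}-1$ and to $\frac{p-1}{p(p+1)}$ along $x=p^{2J+1}-1$. The limits differ, so the complement $\mathcal N(\theta,(0))$ of the counted set has no density.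
\end{proof}

\begin{remark}
The logarithmic density exists, as it must. Since
\[
\sum_{a\le n<pa,\ p\nmid n}\frac1n=\sum_{a\le n<pa}\frac1n-\frac1p\sum_{a/p\le m<a}\frac1m\longrightarrow\Bigl(1-\frac1p\Bigr)\log p
\]
as $a=p^{2i-1}\to\infty$, the sum of $\frac1n$ over the $n<p^{2J}$ with $\varepsilon_1(\theta^n)\ne0$ is $(J+o(J))(1-\frac1p)\log p$. It changes by a bounded amount for $p^{2J}\le x<p^{2J+2}$, where $\log x=2J\log p+O(1)$. So the set of $n$ with $\varepsilon_1(\theta^n)\neq0$ has logarithmic density $\frac12(1-\frac1p)$.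
\end{remark}

For Theorem~\ref{thm:class} we recall that a sequence $(a_n)$ with values in a finite set is \emph{$q$-automatic} if a finite automaton computes $a_n$ from the base-$q$ digits of $n$; a set of integers is $q$-automatic if its indicator sequence is. A sequence is $q$-automatic if and only if all its level sets are. Periodic sequences are $q$-automatic, and so is any function of finitely many $q$-automatic sequences, by running the automata in parallel. Changing or adding the term of index $0$ does not matter. The theorem of Christol (Christol; Christol, Kamae, Mend\`es France and Rauzy) states that $\sum_{n\ge0} x_nt^n\in\mathbb F_q[[t]]$ is algebraic over $\mathbb F_q(t)$ if and only if $(x_n)_{n\ge0}$ is $q$-automatic.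

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Necessity.} If $\theta$ is algebraic, the sets $\mathcal N(\theta,(b))$, $b\in\mathbb F_q$, are $q$-automatic by the theorem of Allouche and Deshouillers, so $(\varepsilon_1(\theta^n))$ is $q$-automatic. Moreover $\theta^{pm}=(\theta^m)^p\in\mathbb F_q((X^{-p}))$ has coefficient $0$ at $X^{-1}$.

\emph{Sufficiency.} For $n\ge1$ put $x_n=-a_n/n$ if $p\nmid n$ and $x_n=0$ if $p\mid n$; put $x_0=0$. For $n\ge1$ this is a function of $a_n$ and of $n$ modulo $p$, so $(x_n)$ is $q$-automatic, and by Christol's theorem $h=\sum_{n\ge1}x_nt^n$ is algebraic over $\mathbb F_q(t)$. Lemma~\ref{lem:construct} gives an algebraic $\theta$ of degree $1$ with $\varepsilon_1(\theta^n)=-nx_n$ for $n\ge1$. This equals $a_n$ if $p\nmid n$, and equals $0=a_n$ if $p\mid n$.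
\end{proof}

In particular $\{n\ge1:\varepsilon_1(\theta^n)\ne0\}$ can be \emph{any} $q$-automatic set of positive integers prime to $p$.

\section{Rational functions: what the denominator controls}\label{sec:mech}

Let $\theta=U/Q$ with $U,Q\in\mathbb F_p[X]$, $\gcd(U,Q)=1$, $\deg\theta=1$ and $D=\deg Q\ge1$. Write
\[
\theta^n=P_n+\rho_n,\qquad P_n=\lfloor\theta^n\rfloor\in\mathbb F_p[X],\qquad \rho_n=\{\theta^n\}.
\]
For a form $G\,dX$ let $\operatorname{res}_\infty$ be the residue in the parameter $Y$. As $dX=-Y^{-2}dY$, we have $\operatorname{res}_\infty(G\,dX)=-[X^{-1}]G$. We shall use several times that if $S\in\mathbb F_p[X]$ and $Q\nmid S$, then $S/Q$ has a nonzero digit of index at most $D$: its fractional part is $S_1/Q$ with $S_1\in\mathbb F_p[X]$, $S_1\neq0$, hence of degree $\ge-D$.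

\begin{proposition}\label{prop:mech}
\begin{enumerate}
\item[\textup{(a)}] If $Q\mid P_M$, then $[Mp^k,(M+1)p^k-L)\cap\mathbb Z\subset\mathcal N(\theta,0_L)$ for all $k\ge0$ and $L\ge1$.
\item[\textup{(b)}] Let $Q$ be squarefree and $p^e-1>D$. If $Q\nmid P_m$, then $\varepsilon_i(\theta^{p^em+1})\ne0$ for some $1\le i\le D$.
\item[\textup{(c)}] $Q\mid P_n$ if and only if $\operatorname{res}_\infty(\theta^nR\,dX/Q)=0$ for all $R\in\mathbb F_p[X]$ with $\deg R<D$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) For $0\le r<p^k$ we have $\theta^{Mp^k+r}=P_M^{p^k}\theta^r+\rho_M^{p^k}\theta^r$. Here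
\[
P_M^{p^k}\theta^r=(P_M/Q)^{p^k}\,Q^{p^k-r}\,U^r\in\mathbb F_p[X],\qquad \deg(\rho_M^{p^k}\theta^r)\le r-p^k,
\]
and $r-p^k<-L$ if $r<p^k-L$.

(b) We have $\theta^{p^em+1}=P_m^{p^e}U/Q+\rho_m^{p^e}\theta$. As $Q$ is squarefree, some irreducible factor of $Q$ does not divide $P_m$; it does not divide $U$ either, so $Q\nmid P_m^{p^e}U$. (Without squarefreeness the power $P_m^{p^e}$ could be divisible by $Q$.) The first summand therefore has a nonzero digit of index $\le D$. The second has degree $\le1-p^e$ and affects only digits of index $\ge p^e-1>D$.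

(c) If $\deg R<D$, then $\deg(\rho_nR/Q)\le-2$, so $\operatorname{res}_\infty(\theta^nR\,dX/Q)=-[X^{-1}](P_nR/Q)$. This vanishes if $Q\mid P_n$. Conversely, if it vanishes for $R=1,X,\dots,X^{D-1}$, then the first $D$ digits of $P_n/Q$ vanish, and so $Q\mid P_n$.
\end{proof}

\begin{corollary}\label{cor:crit}
Let $Q$ be squarefree. If $Q\mid P_M$ for one $M$, and if the set of $m$ with $Q\nmid P_m$ has positive upper density, then $\mathcal N(\theta,0_D)$ has no density.
\end{corollary}

\begin{proof}
Suppose $\mathcal N(\theta,0_D)$ has density $\delta$. Then it has $(\delta+o(1))p^k$ elements in $[Mp^k,(M+1)p^k)$ as $k\to\infty$, and Proposition~\ref{prop:mech}(a) with $L=D$ shows $\delta=1$. Choose $e$ with $p^e-1>D$. By part (b), the integers $p^em+1$ with $Q\nmid P_m$ are not in $\mathcal N(\theta,0_D)$. Their upper density is $p^{-e}$ times that of the set of such $m$, hence positive. This contradicts $\delta=1$.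
\end{proof}

In the example $\theta=X+X^{-1}$, $p=2$, we have $Q=X$ and $P_1=X$, so the first condition holds with $M=1$. The second fails: $P_m(0)$ is $0$ for odd $m$ and is the even number $\binom m{m/2}$ for even $m\ge2$, so $Q\mid P_m$ for all $m\ge1$. We need a $\theta$ for which $Q\mid P_m$ holds at least once and yet fails for a set of $m$ of positive upper density. By (c), the condition $Q\mid P_m$ consists of $D$ linear equations. The plan is to build $\theta$ so that one sequence $s_m\in\mathbb F_p$ governs both directions: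
\begin{equation}\label{eq:plan}
s_m\ne0\ \Longrightarrow\ Q\nmid P_m,\qquad\qquad s_m=0\ \Longrightarrow\ Q\mid P_{p^3(m+1)-1}.
\end{equation}
For the first implication it is enough that $s_m$ be the residue in (c), with $n=m$, for one fixed form $R\,dX/Q$. The second requires that for exponents $n=p^3(m+1)-1$ all $D$ equations collapse to one.

\section{The rational function}\label{sec:theta}

In Section~\ref{sec:alg} a lacunary series in $t=1/\theta$ was controlled by an additive equation. We reverse the construction: we let $B$ be a rational function of $X$ and define $t$ by an additive polynomial in $B$, so that $t$ is rational in $X$ while $B$ is a lacunary series in $t$. Put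
\[
\mathcal L(Z)=Z-Z^p+Z^{p^2},\qquad t=\mathcal L(B),\qquad\theta=1/t .
\]
The polynomial $\mathcal L$ is additive, $\mathcal L'=1$ and $\mathcal L(1)=1$. Because $\mathcal L'=1$, we have $dt=dB$. Hence with
\[
w=\frac1{1-B},\qquad\text{so that}\quad B=1-\frac1w,\quad dB=\frac{dw}{w^2},
\]
we get
\begin{equation}\label{eq:lambda}
\lambda:=\frac{dw}w=w\,dB=w\,dt .
\end{equation}
So the coefficients of $w$ as a series in $t$ are residues of the \emph{logarithmic} form $\lambda$ multiplied by powers of $\theta$. Such a form has only simple poles, at the zeros and poles of $w$ of multiplicity prime to $p$; if it is nonzero, there are at least two of them, by the residue theorem. We want exactly two, and we want $B$ to vanish at $X=\infty$, that is, $w=1$ there. So we take $w=W/X^p$, where $W$ is the polynomial of Theorem~\ref{thm:rat}: it is monic of degree $p$ and has two distinct roots, while the pole of $w$ at $X=0$ has multiplicity $p$ and does not count. This gives $B=1-X^p/W=(W-X^p)/W$, as in the theorem. Put $E=W-X^p$, so $B=E/W$. Then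
\begin{equation}\label{eq:Q}
t=\frac Q{W^{p^2}},\qquad \theta=\frac{W^{p^2}}Q,\qquad Q=EW^{p^2-1}-E^pW^{p^2-p}+E^{p^2}.
\end{equation}

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[\textup{(a)}] $W$ is monic of degree $p$, $W(0)=1$, $\deg E=p-1$, $\deg W'=p-2$. The polynomial $W$ has exactly two distinct roots $a_1,a_2\in\overline{\mathbb F}_p$, of multiplicity $\le p$, and $W'$ has no zeros outside $\{a_1,a_2\}$.
\item[\textup{(b)}] $D:=\deg Q=p^3-1$, $\deg\theta=1$ and $\gcd(W,Q)=1$.
\item[\textup{(c)}] $Q$ is squarefree.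
\item[\textup{(d)}] $\lambda=W'\,dX/W$ has simple poles with nonzero residue at $a_1$ and $a_2$, and is regular at all other points of $\mathbb P^1$, including $\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $p$ odd, $(X-1)^{p-1}=(X^p-1)/(X-1)=1+X+\cdots+X^{p-1}$, so
\[
W=X^p+2X^{p-1}+\cdots+2X+1,\qquad W'=(X-1)^{p-2}\bigl(-(X+1)+(X-1)\bigr)=-2(X-1)^{p-2}.
\]
The roots of $W$ are $1$ and $-1$, of multiplicities $p-1$ and $1$. For $p=2$, $W=X^2+X+1$ has two simple roots, $E=X+1$ and $W'=1$. All claims can be read off.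

(b) The three terms of $Q$ in \eqref{eq:Q} have degrees $(p-1)+p(p^2-1)=p^3-1$, $p(p-1)+p(p^2-p)=p^3-p$ and $p^2(p-1)=p^3-p^2$. Hence $\deg Q=p^3-1$ and $\deg\theta=p^3-(p^3-1)=1$. Since $W(0)=1$, $\gcd(W,E)=\gcd(W,X^p)=1$, and as $Q\equiv E^{p^2}$ modulo $W$, also $\gcd(W,Q)=1$.

(c) Recall that $p$-th powers have derivative zero. So $dw=X^{-p}W'dX$ and $\frac{dt}{dX}=\frac{dB}{dX}=w^{-2}X^{-p}W'=W'X^p/W^2$, while \eqref{eq:Q} gives $\frac{dt}{dX}=Q'/W^{p^2}$. Therefore
\[
Q'=W'X^pW^{p^2-2}.
\]
Let $\xi$ be a common root of $Q$ and $Q'$. By (b), $W(\xi)\ne0$, so $W'(\xi)\ne0$ by (a), and hence $\xi=0$. But $E(0)=W(0)=1$ gives $Q(0)=1-1+1=1$. So there is no common root.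

(d) By \eqref{eq:lambda}, $\lambda=X^{-p}W'dX/(X^{-p}W)=W'dX/W$. At $a_1,a_2$ it has simple poles whose residues are the multiplicities of these roots modulo $p$: $-1$ and $1$ if $p$ is odd, $1$ and $1$ if $p=2$. It is regular at the other finite points, and at $\infty$ because $\deg(W'/W)=-2$ and $dX=-Y^{-2}dY$.
\end{proof}

By Lemma~\ref{lem:facts}(b), Section~\ref{sec:mech} applies with $U=W^{p^2}$. Moreover $\deg t=-1$, so $t$ is a local parameter at $\infty$ and $\mathbb F_p((Y))=\mathbb F_p((t))$. Since $\deg B=-1$, we have $B\in t\,\mathbb F_p[[t]]$ and $w\in\mathbb F_p[[t]]$. Put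
\[
s_m=[t^m]\,w\qquad(m\ge0).
\]
By Lemma~\ref{lem:res} and \eqref{eq:lambda},
\begin{equation}\label{eq:sm}
\operatorname{res}_\infty(\theta^{m+1}\lambda)=\operatorname{res}_t(t^{-m-1}w\,dt)=s_m\qquad(m\ge0).
\end{equation}
This already gives the first half of \eqref{eq:plan}.

\begin{lemma}\label{lem:nondiv}
If $s_m\ne0$, then $Q\nmid P_m$.
\end{lemma}

\begin{proof}
By \eqref{eq:Q} and Lemma~\ref{lem:facts}(d), $\theta\lambda=R\,dX/Q$ with $R=W^{p^2-1}W'$, of degree $(p^3-p)+(p-2)=D-1$. By \eqref{eq:sm}, $\operatorname{res}_\infty(\theta^m\cdot R\,dX/Q)=s_m\ne0$, and Proposition~\ref{prop:mech}(c) applies.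
\end{proof}

\section{The Cartier operator reduces $D$ conditions to one}\label{sec:cartier}

For the second half of \eqref{eq:plan} we have to compute $\operatorname{res}_\infty(\theta^{p^3(m+1)-1}\eta)$ for every form $\eta=R\,dX/Q$ with $\deg R<D$. Since $\theta^{-1}=t=Q/W^{p^2}$,
\begin{equation}\label{eq:split}
\theta^{p^3(m+1)-1}\eta=(\theta^{m+1})^{p^3}\cdot t\eta,\qquad t\eta=\frac{R\,dX}{W^{p^2}} .
\end{equation}
Multiplication by $t$ has replaced the many poles at the roots of $Q$ by poles at $a_1$ and $a_2$ alone, but these may have order as large as $p^3$. We want to extract the $p^3$-th power, keep the residue, and lower the pole orders at the same time. The Cartier operator does all three.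

The functions $1,X,\dots,X^{p-1}$ form a basis of $\overline{\mathbb F}_p(X)$ over its subfield of $p$-th powers $\overline{\mathbb F}_p(X^p)$. For $\varphi=\sum_{i=0}^{p-1}\varphi_i^pX^i$ put
\[
C(\varphi\,dX)=\varphi_{p-1}\,dX .
\]
Then $C$ is additive, $C(f^p\omega)=f\,C(\omega)$, and $C$ maps forms defined over $\mathbb F_p$ to such forms, because $\mathbb F_p(X)=\bigoplus_i\mathbb F_p(X)^pX^i$.

\begin{lemma}\label{lem:cartier}
Let $\pi=X-a$ with $a\in\overline{\mathbb F}_p$, or $\pi=Y$. If $\omega=\sum_jc_j\pi^jd\pi$ is the local expansion of a rational form, then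
\[
C(\omega)=\sum_jc_{pj+p-1}^{1/p}\,\pi^j\,d\pi .
\]
Consequently, at every point $P$ of $\mathbb P^1$: $\operatorname{res}_P(C\omega)^p=\operatorname{res}_P\omega$; if $\omega$ is regular at $P$, so is $C\omega$; and if $\omega$ has a pole of order at most $p^e$ with $e\ge1$, then $C\omega$ has a pole of order at most $p^{e-1}$.
\end{lemma}

\begin{proof}
First, $C$ may be computed with $\pi$ in place of $X$. For $\pi=X-a$, expand $X^i=(\pi+a)^i$. Its coefficients are $p$-th powers in $\overline{\mathbb F}_p$, it involves only powers $\le i$ of $\pi$, and so $\pi^{p-1}$ comes only from $i=p-1$, with coefficient $1$. For $\pi=Y$,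
\[
\varphi_i^pX^i\,dX=-\varphi_i^pY^{-i-2}\,dY=-(\varphi_iY^{-1})^p\,Y^{p-2-i}\,dY .
\]
If $i\le p-2$, then $0\le p-2-i\le p-2$ and the operator formed with $Y$ gives $0$. If $i=p-1$, the form is $-(\varphi_{p-1}Y^{-2})^pY^{p-1}dY$, and the operator formed with $Y$ gives $-\varphi_{p-1}Y^{-2}dY=\varphi_{p-1}dX$.

So write $\omega=\sum_i\psi_i^p\pi^i\,d\pi$ with rational $\psi_i$, $0\le i<p$; then $C(\omega)=\psi_{p-1}\,d\pi$. Only exponents congruent to $i$ modulo $p$ occur in $\psi_i^p\pi^i$, so $\psi_{p-1}^p\pi^{p-1}=\sum_jc_{pj+p-1}\pi^{pj+p-1}$. Dividing by $\pi^{p-1}$ and taking $p$-th roots gives the formula. The coefficient of index $-1$ of $C\omega$ is $c_{-1}^{1/p}$. If $c_j=0$ for $j<0$, the same holds for $C\omega$. If $c_j=0$ for $j<-p^e$, a nonzero coefficient of index $j$ in $C\omega$ requires $pj+p-1\ge-p^e$, that is, $j\ge-p^{e-1}-1+\frac1p$, hence $j\ge-p^{e-1}$.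
\end{proof}

\begin{lemma}\label{lem:collapse}
For every $\eta=R\,dX/Q$ with $R\in\mathbb F_p[X]$, $\deg R<D$, there is $\mu\in\mathbb F_p$ such that
\[
\operatorname{res}_\infty(\theta^{p^3(m+1)-1}\eta)=\mu\,s_m\qquad\text{for all }m\ge0 .
\]
In particular, if $s_m=0$, then $Q\mid P_{p^3(m+1)-1}$.
\end{lemma}

\begin{proof}
The form $t\eta=R\,dX/W^{p^2}$ is regular at all finite points other than $a_1,a_2$, and at $\infty$ because $\deg(R/W^{p^2})\le(D-1)-p^3=-2$. At $a_1,a_2$ its poles have order $\le p^2\cdot p=p^3$, since the roots of $W$ have multiplicity $\le p$. By Lemma~\ref{lem:cartier}, applied three times, $C^3(t\eta)$ is regular outside $\{a_1,a_2\}$ with at most simple poles there.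

The forms with these properties make up a space of dimension one over $\overline{\mathbb F}_p$. Indeed, if such a form has residue $0$ at $a_1$, then by the residue theorem it has residue $0$ at $a_2$, so it is regular on all of $\mathbb P^1$ and therefore zero; on the other hand $\lambda\ne0$ belongs to the space by Lemma~\ref{lem:facts}(d). This is where it matters that $W$ has only two roots. So $C^3(t\eta)=\mu\lambda$, and the constant $\mu$ lies in $\mathbb F_p$ because both forms are defined over $\mathbb F_p$.

By \eqref{eq:split}, $C^3(\theta^{p^3(m+1)-1}\eta)=\theta^{m+1}C^3(t\eta)=\mu\,\theta^{m+1}\lambda$. Residues at $\infty$ of forms over $\mathbb F_p$ lie in $\mathbb F_p$, where $x^p=x$, so they are unchanged by $C$. Now \eqref{eq:sm} gives the formula. The last statement is Proposition~\ref{prop:mech}(c).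
\end{proof}

\section{The coefficients $s_m$}\label{sec:coeff}

It remains to find one $m$ with $s_m=0$ and a set of $m$ of positive upper density with $s_m\neq0$. We expand $B$, and then $w=1/(1-B)$, in powers of $t$. Let $\phi$ denote the additive map $f\mapsto f^p$, so that $\mathcal L=1-\phi+\phi^2$. Since $(1-\phi+\phi^2)(1+\phi)=1+\phi^3$, and $1+\phi^3$ takes $\sum_{j\ge0}(-1)^jt^{p^{3j}}$ to $t$, a solution of $\mathcal L(B)=t$ in $t\,\mathbb F_p[[t]]$ is
\begin{equation}\label{eq:B}
B=(1+\phi)\sum_{j\ge0}(-1)^jt^{p^{3j}}=\sum_{j\ge0}(-1)^j\bigl(t^{p^{3j}}+t^{p^{3j+1}}\bigr).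
\end{equation}
It is the only one: the difference $\delta\in t\,\mathbb F_p[[t]]$ of two solutions satisfies $\delta=\delta^p-\delta^{p^2}$, and if $\delta\ne0$ the right side has larger order than the left. So \eqref{eq:B} is the expansion of our $B$. After $t^{p^{3j+1}}$ there is a gap up to $t^{p^{3j+3}}$.

To invert $1-B$, we use additivity and $\mathcal L(1)=1$: $\mathcal L(1-B)=1-t$. As $\mathcal L(Z)=Z(1-Z^{p-1}+Z^{p^2-1})$,
\begin{equation}\label{eq:N}
w=\frac1{1-B}=\frac{N(B)}{1-t},\qquad N(B)=1-(1-B)^{p-1}+(1-B)^{p^2-1}.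
\end{equation}
Thus $s_m$ is the sum of the coefficients of index $\le m$ of the series $N(B)$.

\begin{example}[$p=2$]
Here $W=X^2+X+1$ and $E=X+1$, and
\[
EW^3=X^7+X^5+X^4+X^3+X^2+1,\qquad E^2W^2=X^6+1,\qquad E^4=X^4+1 .
\]
So $Q=X^7+X^6+X^5+X^3+X^2+1$, with $Q'=X^6+X^4+X^2=X^2W^2$ as in the proof of Lemma~\ref{lem:facts}, and $\theta=W^4/Q$ is the function displayed in Section~1. Further $N(B)=1+B^2+B^3$ and $B\equiv t+t^2$ modulo $t^8$, so modulo $t^8$
\[
N(B)\equiv1+(t^2+t^4)+(t^3+t^4+t^5+t^6)=1+t^2+t^3+t^5+t^6 .
\]
The partial sums are $(s_0,\dots,s_7)=(1,1,0,1,1,0,1,1)$. From $s_5=0$ we learn that $Q\mid P_{47}$, since $8\cdot6-1=47$; hence $\theta^n$ starts with seven zero digits for $47\cdot2^k\le n<48\cdot2^k-7$. On the other hand $s_6=s_7=1$. The top exponent $6=3\cdot2$ comes from the leading term of $B^3$. The same pattern recurs at all scales: the truncation $t+t^2+t^8+t^{16}$ modulo $t^{64}$ gives a top exponent $3\cdot16=48$, and $s_m=1$ for $48\le m<64$, as the next lemma shows.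
\end{example}

\begin{lemma}\label{lem:sm}
For every $J\ge0$,
\begin{align*}
s_m&=0\quad\text{for}\quad p^{3J+3}-2p^{3J+1}+p^{3J}\le m<p^{3J+3}-p^{3J+1},\\
s_m&=1\quad\text{for}\quad p^{3J+3}-p^{3J+1}\le m<p^{3J+3}.
\end{align*}
\end{lemma}

\begin{proof}
Let $B_J\in\mathbb F_p[t]$ be the sum of the terms with $j\le J$ in \eqref{eq:B}. Then $B\equiv B_J$ modulo $t^{p^{3J+3}}$, so for $m<p^{3J+3}$, $s_m$ is the sum of the coefficients of index $\le m$ of the polynomial $N(B_J)$. The idea is that the last jump of these partial sums occurs at the degree of $N(B_J)$, well after all the others, and that the total sum $N(B_J)|_{t=1}$ is easy to compute.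

As a polynomial in $B$, $N$ has degree $p^2-1$ and leading coefficient $(-1)^{p^2-1}=1$ in $\mathbb F_p$. The leading term of $B_J$ is $(-1)^Jt^{p^{3J+1}}$, and its other exponents are $\le p^{3J}$. Since $(\pm1)^{p^2-1}=1$ in $\mathbb F_p$, the leading term of $N(B_J)$ is exactly $t^{n_J}$, where
\[
n_J=(p^2-1)p^{3J+1}=p^{3J+3}-p^{3J+1}<p^{3J+3}.
\]
The powers $B_J^i$ with $i\le p^2-2$, and the terms of $B_J^{p^2-1}$ in which at least one factor is not the leading term of $B_J$, have exponents at most
\[
(p^2-2)p^{3J+1}+p^{3J}=n_J-p^{3J+1}+p^{3J}.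
\]
So all exponents of $N(B_J)$ other than $n_J$ are at most this number. Therefore $s_m=N(B_J)|_{t=1}$ for $n_J\le m<p^{3J+3}$, and $s_m=N(B_J)|_{t=1}-1$ for $n_J-p^{3J+1}+p^{3J}\le m<n_J$. Finally, with $z=1-B_J(1)\in\mathbb F_p$,
\[
N(B_J)|_{t=1}=1-z^{p-1}+z^{p^2-1}=1,
\]
since $z^{p-1}$ and $z^{p^2-1}$ are both $0$ if $z=0$ and both $1$ if $z\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rat}]
We check the conditions of Corollary~\ref{cor:crit} for $\theta=W^{p^2}/Q$, with $D=p^3-1$; the polynomial $Q$ is squarefree by Lemma~\ref{lem:facts}(c). Let $m_0=p^3-p-1$. Since $p^3-2p+1\le m_0<p^3-p$, Lemma~\ref{lem:sm} with $J=0$ gives $s_{m_0}=0$. By Lemma~\ref{lem:collapse}, $Q\mid P_M$ for $M=p^3(m_0+1)-1=p^6-p^4-1$. On the other hand, by Lemmas~\ref{lem:sm} and~\ref{lem:nondiv}, $Q\nmid P_m$ for all $m\in[p^{3J+3}-p^{3J+1},p^{3J+3})$ and all $J\ge0$. These are, for each $J$, $p^{3J+1}$ integers below $p^{3J+3}$, so the set of $m$ with $Q\nmid P_m$ has upper density at least $p^{-2}$. By Corollary~\ref{cor:crit}, $\mathcal N(\theta,0_D)$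 has no density.
\end{proof}

\section{Which degrees occur}

\begin{proof}[Proof of Theorem~\ref{thm:deg}]
If $\theta=0$ or $\deg\theta<0$, then $\theta^n=0$ or $\deg\theta^n\le-n$ for $n\ge1$. So the first $L$ digits vanish for $n>L$, and all densities exist.

Let $\deg\theta=0$. Write $\theta=c(1+v)$ with $c\in\mathbb F_q^*$ and $\deg v<0$. Given $L$, choose $a$ with $p^a>L$. Since $c^{q-1}=1$,
\[
\theta^{(q-1)p^a}=(1+v^{p^a})^{q-1}\in1+X^{-p^a}\mathbb F_q[[X^{-1}]],
\]
and hence $\deg(\theta^{n+(q-1)p^a}-\theta^n)\le-p^a<-L$ for all $n\ge0$. So the first $L$ digits of $\theta^n$ are periodic in $n$, and all densities exist.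

Let $d\ge1$, let $\theta$ be as in Theorem~\ref{thm:rat}, and put $\theta_d(X)=\theta(X^d)\in\mathbb F_p(X)$. As $\deg\theta=1$, we have $\deg\theta_d=d$. Substituting $X^d$ for $X$ in the expansion of $\theta^n$ gives $\varepsilon_{dk}(\theta_d^n)=\varepsilon_k(\theta^n)$, and the digits of $\theta_d^n$ of index not divisible by $d$ vanish. Hence $\mathcal N(\theta_d,0_{dL})=\mathcal N(\theta,0_L)$, which has no density for $L=p^3-1$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{problem} ``A Sufficient Condition For $(\theta^N)N$ To Hav'' (as printed: A SUFFICIENT CONDITION FOR $(\theta^N)N$ TO HAV), \texttt{http://math.colgate.edu/\~{}integers/sjs8/sjs8.pdf}.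
\end{thebibliography}

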